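# Rings over which modules with essential socle are direct sums of quasi-injective modules

## 1. When every module with essential socle is itself quasi-injective

Throughout, $R$ is an associative ring with identity, and "module" means unital right $R$-module. Homomorphisms are written on the left. For a module $M$, $E(M)$ is its injective hull and $\operatorname{Soc}M$ its socle, the sum of its simple submodules. A submodule $N\subseteq M$ is **essential** in $M$ (and $M$ is an essential extension of $N$) if every nonzero submodule of $M$ meets $N$ nontrivially.

If a direct sum $N$ of simple modules is essential in $M$, then every simple submodule of $M$ meets $N$, hence lies in $N$; so $N=\operatorname{Soc}M$. Thus the essential extensions of direct sums of simple modules are exactly the modules whose socle is essential. In such a module, every nonzero submodule contains a simple one.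

**Definition.** A module $M$ is quasi-injective (q.i.) if every homomorphism from a submodule of $M$ into $M$ extends to an endomorphism of $M$.

Injective modules and semisimple modules are q.i. The group $\mathbb Z/p^n$ is q.i. over $\mathbb Z$: a homomorphism from $p^i\mathbb Z/p^n\mathbb Z$ to $\mathbb Z/p^n$ sends the class of $p^i$ to an element killed by $p^{n-i}$, that is, to a multiple $p^ic$, and multiplication by $c$ extends it. We use the following test constantly.

**(Q0) Johnson–Wong.** $M$ is q.i. if and only if $fM\subseteq M$ for all $f\in\operatorname{End}E(M)$.

Proof. If the condition holds, a map from a submodule of $M$ into $M$ extends to an endomorphism of $E(M)$ by injectivity, and this restricts to $M$. Conversely, let $M$ be q.i., let $f\in\operatorname{End}E(M)$, and put $N=\{x\in M: fx\in M\}$. Extend $f|_N$ to $g\in\operatorname{End}M$. If $(f-g)m=m'\in M$ with $m\in M$, then $fm=gm+m'\in M$, so $m\in N$ and $m'=0$. So $(f-g)(M)\cap M=0$, and since $M$ is essential in $E(M)$, $(f-g)(M)=0$. Hence $fM=gM\subseteq M$.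

Here is a condition on a ring that is easy to exploit.

**Proposition 1.1.** Suppose every module with essential socle is quasi-injective. Then every semisimple module is injective, and $R$ is right noetherian.

**Step 1: semisimple modules are injective.** Let $N$ be semisimple. The module $M=N\oplus E(N)$ has essential socle $N\oplus N$, so it is q.i. Its injective hull is $E(N)\oplus E(N)$, and the swap $(a,b)\mapsto(b,a)$ is an endomorphism of it. By (Q0) the swap preserves $M$. Apply it to $(0,e)$ with $e\in E(N)$: we get $(e,0)\in M$, so $e\in N$. Hence $N=E(N)$.

**Step 2: a chain of right ideals is tested against a direct sum of simple modules.** Suppose $R$ is not right noetherian. A right ideal that is not finitely generated provides, by adding one generator at a time, finitely generated right ideals $I_0\subsetneq I_1\subsetneq\cdots$ with each $I_n/I_{n-1}$ cyclic. For $n\ge1$ the nonzero cyclic module $I_n/I_{n-1}$ has a maximal submodule; so there is a maximal submodule $N_n$ of $I_n$ containing $I_{n-1}$. Put $T_n=I_n/N_n$. By Step 1, $T_n$ is injective, so $I_n\to T_n$ extends to $f_n:R\to T_n$, with $f_n(I_{n-1})=0$ and $f_n(I_n)\neq0$. Let $I=\bigcup_n I_n$. An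 element of $I$ lies in some $I_m$ and is killed by all $f_n$ with $n>m$, so $f=(f_n)$ maps $I$ into $\bigoplus_nT_n$. This sum is injective by Step 1, so there is $x\in\bigoplus_nT_n$ with $f(r)=xr$ for $r\in I$. But $x$ lies in $\bigoplus_{n\le m}T_n$ for some $m$, so $f_{m+1}(I)=0$, a contradiction. $\square$

Now weaken the hypothesis: ask only that modules with essential socle be direct sums of q.i. modules. The swap argument collapses at once. The module $N\oplus E(N)$ is by construction a direct sum of two q.i. modules, so for it the weaker hypothesis says nothing. The weakening is genuine, because q.i. modules are not closed under direct sums. For example, $\mathbb Z/p\oplus\mathbb Z/p^2$ is not q.i. Indeed, a map sending $(0,p)\mapsto(1,0)$ would extend to an endomorphism $\varphi$ with $p\,\varphi(0,1)=(1,0)$, but $p(\mathbb Z/p\oplus\mathbb Z/p^2)=0\oplus p\mathbb Z/p^2$.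

## 2. The property (P) and the theorems

**Definition.** $R$ has property (P) if every essential extension of a direct sum of simple right $R$-modules is a direct sum of quasi-injective right $R$-modules. $R$ has property $(P_{\aleph_1})$ if this holds for essential extensions of direct sums of at most $\aleph_1$ simple modules.

Clearly (P) implies $(P_{\aleph_1})$. A semisimple artinian ring has (P), because all its modules are semisimple. The question, which comes from the work printed as "Rings Characterized By Properties Of Direct Sums Of" (https://etd.ohiolink.edu/!etd.send_file?accession=ohiou1181845354&disposition=attachment), is whether a ring with (P) must be right noetherian. It is known that a ring with (P) is directly finite ($xy=1$ implies $yx=1$), that a right non-singular ring with (P) has bounded index of nilpotence, and that a ring with (P) is right noetherian if in addition $R/J(R)$ is von Neumann regular, where $J(R)$ is the Jacobson radical. None of this is used below. The answer is yes.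

**Theorem A.** If $R$ satisfies (P), or only $(P_{\aleph_1})$, then $E(S)$ is a noetherian module for every simple $S$, and $R$ is right noetherian.

The same methods say more. The Goldie dimension of a module is the supremum of the numbers $n$ for which it contains a direct sum of $n$ nonzero submodules; a module is uniform if it is nonzero and any two nonzero submodules intersect nontrivially. A subfactor of $E$ is a module $X/X'$ with $X'\subseteq X\subseteq E$.

**Theorem B.**
(a) $R$ has (P) if and only if $R$ is right noetherian and every module with essential socle is a direct sum of uniform, noetherian, quasi-injective modules.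
(b) If $R$ has $(P_{\aleph_1})$ and $S$ is simple, every subfactor of $E(S)$ has Goldie dimension $\le2$; the bound $2$ is attained.
(c) For $R$ commutative: (P) $\Leftrightarrow$ $(P_{\aleph_1})$ $\Leftrightarrow$ $R$ is an artinian principal ideal ring. In particular the converse of Theorem A fails: $\mathbb Z$ is noetherian and does not have (P).

Since the hypothesis says nothing about modules that are visibly direct sums of q.i. modules, each step has to build a module with essential socle whose decompositions we do not see in advance, and then show that no decomposition can exist. The building material is an uncountable combinatorial family on a countable set.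

## 3. Closures, summands, and almost disjoint sets

We need three consequences of (Q0). Recall that every submodule $T$ of an injective module $Q$ has an injective hull inside $Q$, and that this hull is a direct summand of $Q$.

**(Q1)** Let $M$ be q.i. If $E(M)=E_1\oplus E_2$, then $M=(M\cap E_1)\oplus(M\cap E_2)$.

The two projections are endomorphisms of $E(M)$, so by (Q0) they preserve $M$; this is the claim. Now let $T\subseteq M$ and let $E_T\subseteq E(M)$ be an injective hull of $T$. Then $M\cap E_T$ is a direct summand of $M$, and $T$ is essential in it. We call $M\cap E_T$ a **closure** of $T$ in $M$. If $T$ is semisimple, then $\operatorname{Soc}(M\cap E_T)=T$, by the remark at the start of Section 1. Also, if $T=T'\oplus T''$ is essential in $M$, then $E(M)=E_{T'}\oplus E_{T''}$ for hulls $E_{T'},E_{T''}\subseteq E(M)$: their sum is direct because $T',T''$ are essential in them and independent, it is injective, and it contains the essential submodule $T$. So $M$ is the direct sum of closures of $T'$ and $T''$.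

**(Q2)** Direct summands of q.i. modules are q.i., and if $M$ is q.i., so is $M^n$.

For a summand $N$ of $M$, extend a map from a submodule of $N$ into $N$ to an endomorphism of $M$, restrict to $N$ and project to $N$. For $M^n$: endomorphisms of $E(M^n)=E(M)^n$ are matrices over $\operatorname{End}E(M)$, and each entry preserves $M$.

**(Q3)** If $M$ is q.i. and a submodule $N\subseteq M$ is isomorphic to a direct summand $N_0$ of $M$, then $N$ is a direct summand of $M$.

Consider $\mathrm{id}_N$ followed by an isomorphism $N\cong N_0\subseteq M$. It extends to an endomorphism of $M$; project to $N_0$ and go back to $N$. The result is a map $M\to N$ that is the identity on $N$, so $N$ is a summand.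

**Example.** Let $k$ be a field and $R=k^{\mathbb N}$, a commutative ring. For $A\subseteq\mathbb N$ let $e_A\in R$ be the indicator of $A$, and $e_i=e_{\{i\}}$. We will return to this ring several times.

First, $R$ is injective as a module. By Baer's criterion we extend a homomorphism $h:I\to R$ from an ideal. Put $c_i=h(e_i)_i$ if $e_i\in I$, and $c_i=0$ otherwise. Let $r\in I$. If $r_i\ne0$, then $e_i\in I$ and $h(r)e_i=h(re_i)=r_ih(e_i)e_i=r_ic_ie_i$; if $r_i=0$, then $h(r)e_i=h(re_i)=0$. So $h(r)=cr$ with $c=(c_i)$.

The socle of $R$ contains $\bigoplus_i ke_i$, which is essential because $re_i\neq0$ for some $i$ whenever $r\ne0$; so it is the socle. The simple modules $S_i=ke_i$ are pairwise non-isomorphic, having different annihilators. For $S_A=\bigoplus_{i\in A}S_i$, the summand $e_AR$ of $R$ is injective and contains $S_A$ as an essential submodule, so $e_AR$ is a closure of $S_A$ in $R$.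

**Almost disjoint families.** Two sets are almost disjoint if their intersection is finite. There is a family of $2^{\aleph_0}$ pairwise almost disjoint infinite subsets of a countable set: on the set of finite $0$-$1$ words, take for each infinite $0$-$1$ sequence the set of its finite initial segments; two different sequences share only finitely many. By Zorn's lemma such a family on $\mathbb N$ extends to a maximal one $\mathcal A$, again of cardinality $2^{\aleph_0}$. Maximality means that every infinite $B\subseteq\mathbb N$ has infinite intersection with some $A\in\mathcal A$. For a finite subfamily $F$ there is an $m$ such that the sets $A\cap[m,\infty)$, $A\in F$, are pairwise disjoint.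

From now on, except in examples and in the converse statements of Theorem B, $R$ satisfies $(P_{\aleph_1})$.

## 4. Submodules of $E(S)$ are invariant

The hypothesis is at its strongest on modules that cannot be decomposed.

**Lemma 4.1.** Let $S$ be simple, $E=E(S)$, $\Lambda=\operatorname{End}E$, and let $U\subseteq E$ be a submodule. Then $\Lambda U\subseteq U$, and every automorphism of $E$ maps $U$ onto $U$. If $U\neq0$, every monomorphism $U\to E$ extends to an automorphism of $E$ and has image exactly $U$.

Proof. We may assume $U\ne0$. Then $U$ contains $S$, is an essential extension of $S$, and is uniform, hence indecomposable. By $(P_{\aleph_1})$ it is a direct sum of q.i. modules, so it is q.i. itself. Since $E(U)=E$, (Q0) gives $\Lambda U\subseteq U$. If $g$ is an automorphism of $E$, then $gU\subseteq U$ and $g^{-1}U\subseteq U$, so $gU=U$. Finally, a monomorphism $U\to E$ extends to an endomorphism of $E$ by injectivity. Its kernel meets the essential submodule $U$ trivially, so it is monic. Its image is a nonzero injective submodule of $E$, hence a summand, and $E$ is indecomposable; so it is an automorphism. $\square$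

Also, every $d\in D:=\operatorname{End}S$ extends to an element of $\Lambda$, by injectivity of $E$.

## 5. Gluing a chain along almost disjoint sets: $E(S)$ is noetherian

Suppose $0\ne U_1\subsetneq U_2\subsetneq\cdots$ are submodules of $E(S)$. We want a module with essential socle that is not a direct sum of q.i. modules. The obvious candidate is $\bigoplus_nU_n$, but each $U_n$ is q.i. by Lemma 4.1, so this is useless. The next candidate is $\prod_nU_n$. Its socle need not be essential: for groups $U_n$ of order $p^n$ in the Prüfer group $E(\mathbb Z/p)$, a sequence of generators has infinite order and generates a copy of $\mathbb Z$, which has zero socle. We need a module in between.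

The invariant that will detect non-decomposability is this. Given a homomorphism $v:S\to M$, ask for which $n$ it extends to $U_n\to M$. For the cyclic groups $U_n$ of order $p^n$, with $S=p^{n-1}U_n$ generated by $s=p^{n-1}u$ ($u$ a generator of $U_n$), the map $v$ extends to $U_n$ exactly when $v(s)$ is divisible by $p^{n-1}$ in $M$. (If $\varphi$ extends $v$, then $v(s)=p^{n-1}\varphi(u)$. Conversely, if $v(s)=p^{n-1}y$, then $p^ny=pv(s)=0$, and $u\mapsto y$ is an extension.) So we are filtering the socle by divisibility. In a direct sum of q.i. modules this filtration splits. If all its steps have dimension at most $1$ and it exhausts $\operatorname{Hom}(S,M)$ downward to $0$, then $\operatorname{Hom}(S,M)$ has countable dimension. For $\bigoplus U_n$ there is no conflict. We must make $\operatorname{Hom}(S,M)$ uncountable without enlarging the steps.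

**Proposition 5.1.** For every simple $S$, $E=E(S)$ is noetherian.

Proof. Suppose $0\neq U_1\subsetneq U_2\subsetneq\cdots$ are submodules of $E$, and put $\mathbb N=\{1,2,\dots\}$.

**Step 1: the module.** Let $\mathcal A$ be a family of $\aleph_1$ pairwise almost disjoint infinite subsets of $\mathbb N$, and write $A=\{a_1<a_2<\cdots\}$ for $A\in\mathcal A$. Let $e_n:U_n\to\prod_iU_i$ be the coordinate embedding. Let $f_{A,k}:U_{a_k}\to\prod_iU_i$ send $u$ to the sequence with entry $u$ at the places $a_k,a_{k+1},\dots$ and $0$ elsewhere; this makes sense because $U_{a_k}\subseteq U_{a_l}$ for $l\ge k$. Put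
$$M=\bigoplus_ne_n(U_n)+\sum_{A\in\mathcal A,\ k\ge1}f_{A,k}(U_{a_k})\subseteq\prod_nU_n .$$

**Step 2: finite pieces of $M$ are finite direct sums of the $U_i$.** This step controls the socle. Let $F\subseteq\mathcal A$ be finite and $m$ such that the sets $A\cap[m,\infty)$, $A\in F$, are pairwise disjoint. Let $k_A$ be least with $a_{k_A}\ge m$, and put
$$X_{F,m}=\bigoplus_{n<m}e_n(U_n)\oplus\bigoplus_{A\in F}f_{A,k_A}(U_{a_{k_A}}).$$
The sum is direct because the supports $\{n\}$ ($n<m$) and $A\cap[m,\infty)$ ($A\in F$) are pairwise disjoint. For $k\le k_A$ and $u\in U_{a_k}$,
$$f_{A,k}(u)=\sum_{k\le l<k_A}e_{a_l}(u)+f_{A,k_A}(u), \tag{1}$$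
and the right side lies in $X_{F,m}$, since $a_l<m$ for $l<k_A$ and $u\in U_{a_k}\subseteq U_{a_{k_A}}$. A finite set of elements of $M$ involves finitely many $e_n(u)$ and $f_{A,k}(u)$; take for $F$ the sets $A$ that occur and $m$ large. So every finite set of elements of $M$ lies in some $X_{F,m}$, with $m$ as large as we like.

All maps $e_n$, $f_{A,k}$ are injective, so $X_{F,m}$ is isomorphic to a finite direct sum of modules $U_i$. Its socle is essential and is a direct sum of copies of $S$. Every cyclic submodule of $M$ lies in some $X_{F,m}$, so $\operatorname{Soc}M$ is essential in $M$ and all simple submodules of $M$ are isomorphic to $S$.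

**Step 3: $\operatorname{Hom}(S,M)$ has dimension exactly $\aleph_1$.** Put $V=\operatorname{Hom}(S,M)$, a right vector space over the division ring $D=\operatorname{End}S$. Since $\operatorname{Soc}U_n=S$, we have $\operatorname{Hom}(S,U_n)=D$, so $V\subseteq\prod_nD$, and we write $v=(v_n)$. For $v\in V$ the image $v(S)$ lies in some $X_{F,m}$, hence $v$ is a combination of unit vectors $e_n|_S$, $n<m$, and the maps $f_{A,k_A}|_S$; by (1) the latter differ from the indicator vectors $1_A=f_{A,1}|_S$ by finite sums of unit vectors. So $V$ is spanned by the unit vectors and the $1_A$, and $\dim V\le\aleph_1$. As $\operatorname{Soc}M\cong S^{(I)}$ for some set $I$, and $\operatorname{Hom}(S,S^{(I)})=D^{(I)}$ because $S$ is finitely generated, $|I|=\dim V\le\aleph_1$. So $(P_{\aleph_1})$ applies to $M$.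

The $1_A$ are $D$-independent: given finitely many members of $\mathcal A$ and one of them, $A_0$, there is an $n\in A_0$ outside the others, and the $n$-th entry of a vanishing combination shows that the coefficient of $1_{A_0}$ is $0$. So $\dim V$ is uncountable.

**Step 4: the filtration by extendability.** Let $V_n$ be the set of $v\in V$ that extend to a homomorphism $U_n\to M$. We claim
$$V_n=\{v\in V: v_i=0\text{ for all }i<n\}. \tag{2}$$

Inclusion "$\subseteq$": let $\varphi:U_n\to M$ extend $v$ and suppose $v_i\ne0$ for some $i<n$. The $i$-th component of $\varphi$ is a map $U_n\to U_i\subseteq E$ that is injective on $S$, which is essential in $U_n$; so it is monic. By Lemma 4.1 its image is $U_n$. Thus $U_n\subseteq U_i$, which is false because $i<n$.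

Inclusion "$\supseteq$": let $v_i=0$ for $i<n$. Choose $F$ and $m\ge n$ with $v(S)\subseteq X_{F,m}$. Then $v=\sum_{i<m}e_ic_i+\sum_{A\in F}f_{A,k_A}d_A$ with $c_i,d_A\in D$. For $i<m$ the $i$-th entry of $v$ is $c_i$, because the $f_{A,k_A}$ are supported in $[m,\infty)$. So $c_i=0$ for $i<n$. Extend $c_i$, $d_A$ to $\gamma_i,\delta_A\in\Lambda$. By Lemma 4.1 these preserve $U_n$. Moreover $U_n\subseteq U_i$ for $i\ge n$, and $U_n\subseteq U_{a_{k_A}}$ because $a_{k_A}\ge m\ge n$. Hence
$$\sum_{n\le i<m}e_i\,\gamma_i|_{U_n}+\sum_{A\in F}f_{A,k_A}\,\delta_A|_{U_n}:U_n\to M$$
is defined and extends $v$. This proves (2).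

By (2), the $V_n$ form a decreasing sequence of $D$-subspaces, $V_1=V$, $\bigcap_nV_n=0$, and $V_{n+1}$ is the kernel of $V_n\to D$, $v\mapsto v_n$; so $\dim V_n/V_{n+1}\le1$.

**Step 5: a decomposition splits the filtration.** By hypothesis $M=\bigoplus_jM_j$ with nonzero q.i. modules $M_j$. As $S$ is finitely generated, $V=\bigoplus_jV^j$ with $V^j=\operatorname{Hom}(S,M_j)$, and $V^j\ne0$ since $M_j$ contains a copy of $S$. Let $V^j_n$ be the set of $v\in V^j$ that extend to $U_n\to M_j$. If $\varphi:U_n\to M$ extends $v$, the components of $\varphi$ extend the components of $v$; conversely, $v$ has only finitely many nonzero components, and extensions of these can be added. So $V_n=\bigoplus_jV^j_n$.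

Now quasi-injectivity enters: $V^j_n$ is $0$ or $V^j$. Let $0\ne v\in V^j_n$ be extended by $\varphi:U_n\to M_j$, and let $w\in V^j$. Since $v$ is injective, $v(s)\mapsto w(s)$ is a well-defined map $v(S)\to M_j$; it extends to $\theta\in\operatorname{End}M_j$, and $\theta\varphi:U_n\to M_j$ extends $w$. So $w\in V_n^j$.

We have $V^j_1=V^j$. Since $\bigcap_nV_n=0$ and $V^j\neq0$, not all $V^j_n$ equal $V^j$. So there is a largest $n_j$ with $V^j_{n_j}=V^j$. Put $W_n=\bigoplus_{n_j=n}V^j$. Then $V_n=\bigoplus_{m\ge n}W_m$, so $W_n\cong V_n/V_{n+1}$ has dimension at most $1$. Hence $V=V_1=\bigoplus_nW_n$ has countable dimension, contradicting Step 3. $\square$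

**Corollary 5.2.** A module with essential finitely generated socle is noetherian.

Proof. If the socle is $T_1\oplus\dots\oplus T_r$ with $T_k$ simple, the module embeds in $E(T_1)\oplus\dots\oplus E(T_r)$, which is noetherian. $\square$

## 6. A non-noetherian ring gives a cyclic quasi-injective module with infinite socle

Step 2 of Proposition 1.1 used that $\bigoplus T_n$ is injective. Without this, the extension of $f$ takes values in a larger injective module, and Corollary 5.2 tells us that its image must have a large socle.

**Proposition 6.1.** If $R$ is not right noetherian, there is a cyclic q.i. module $C$ with essential socle $S=\bigoplus_{i\in\mathbb N}S_i$, where the $S_i$ are simple and either all isomorphic (Case A) or pairwise non-isomorphic (Case B).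

**Step 1: a cyclic module from a chain.** As in Section 1, choose finitely generated right ideals $I_0\subsetneq I_1\subsetneq\cdots$ with $I_n/I_{n-1}$ cyclic, maximal submodules $N_n\supseteq I_{n-1}$ of $I_n$, and put $T_n=I_n/N_n$ ($n\ge1$). The map $I_n\to T_n\subseteq E(T_n)$ extends to $f_n:R\to E(T_n)$, with $f_n(I_{n-1})=0$ and $f_n(I_n)\ne0$. Let $I=\bigcup I_n$ and $Q=E(\bigoplus_nT_n)$. Since $\bigoplus_nE(T_n)$ is an essential extension of $\bigoplus_nT_n$, we may regard it as a submodule of $Q$. As before, $f=(f_n)$ maps $I$ into $\bigoplus_nE(T_n)\subseteq Q$, and it extends to $R\to Q$, $1\mapsto x$; so $f(r)=xr$ for $r\in I$. The submodule $xR$ of $Q$ has essential socle, and $\operatorname{Soc}(xR)\subseteq\bigoplus_nT_n$ has countable length.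

**Step 2: the socle of $xR$ is not finitely generated.** If it were, $xR$ would be noetherian by Corollary 5.2. Then $xI=f(I)$ would be finitely generated, hence contained in $\bigoplus_{n\le m}E(T_n)$ for some $m$. This contradicts $f_{m+1}(I)\neq0$.

**Step 3: pass to a q.i. summand with a tidy socle.** By $(P_{\aleph_1})$, $xR$ is a direct sum of q.i. modules, and the sum is finite because $xR$ is cyclic. So some summand $C_1$ is cyclic and q.i., with essential socle that is not finitely generated. If some homogeneous component of $\operatorname{Soc}C_1$ has infinite length, it contains $S=\bigoplus_{\mathbb N}S_i$ with all $S_i$ isomorphic; otherwise there are infinitely many nonzero components, and picking one simple module in each of countably many of them gives $S=\bigoplus_{\mathbb N}S_i$ with pairwise non-isomorphic $S_i$. Let $C$ be a closure of $S$ in $C_1$. By (Q1) it is a summand of $C_1$, hence cyclic and (by (Q2)) q.i., and its socle is $S$ and essential. $\square$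

The ring $k^{\mathbb N}$ of Section 3 shows what such a module looks like: $C=R$ is cyclic and q.i., its essential socle is $\bigoplus ke_i$, and we are in Case B.

## 7. Full submodules of the socle

The module $C$ is q.i., so the hypothesis says nothing about $C$; it must be applied to a submodule. For $A\subseteq\mathbb N$ let $S_A=\bigoplus_{i\in A}S_i$ and let $C_A$ be a closure of $S_A$ in $C$. One natural submodule is $\sum_iC_{A_i}$ for a partition $\mathbb N=A_1\sqcup A_2\sqcup\cdots$. The $C_{A_i}$ have independent essential socles, so their sum is direct; it is $\bigoplus_iC_{A_i}$, with each $C_{A_i}$ q.i. by (Q2). Again the hypothesis is visibly satisfied. Disjoint sets are useless; we take closures along an uncountable almost disjoint family. The socle is still countable, so a decomposition has only countably many terms.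

**Setting.** $P$ is a finitely generated q.i. module with essential socle $Z$ of countable length, and $(T_\alpha)_{\alpha\in\mathcal A}$ is a family of submodules of $Z$ such that:

(I) for every finite $F\subseteq\mathcal A$ there are $T'_\alpha\subseteq T_\alpha$ $(\alpha\in F)$ with $T_\alpha/T'_\alpha$ finitely generated and the sum $\sum_{\alpha\in F}T'_\alpha$ direct.

Let $P_\alpha$ be a closure of $T_\alpha$ in $P$, let $\mathbf K=\{c\in P: cR\text{ is noetherian}\}$, and put
$$M=\mathbf K+\sum_{\alpha\in\mathcal A}P_\alpha\subseteq P .$$

The set $\mathbf K$ is a submodule, because $(c+c')R\subseteq cR+c'R$ and $crR\subseteq cR$. It contains $Z$, and all its finitely generated submodules are noetherian. Thus $Z\subseteq M\subseteq P$, so $M$ is an essential extension of $Z=\operatorname{Soc}M$, and $(P_{\aleph_1})$ applies to it. We fix a decomposition $M=\bigoplus_jM_j$ with nonzero q.i. $M_j$, projections $p_j:M\to M_j$, and put $Y_j=\operatorname{Soc}M_j\neq0$. Then $Z=\bigoplus_jY_j$, so there are only countably many indices $j$.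

**Definition.** A submodule $T\subseteq Z$ is full if $T=\operatorname{Soc}N$ for some direct summand $N$ of $P$ with $N\subseteq M$. Such an $N$ is finitely generated, as $P$ is.

**Example.** In $R=k^{\mathbb N}$, let $P=R$ and let $T_A=S_A$, $P_A=e_AR$, for $A$ in an almost disjoint family $\mathcal A$ of infinite sets. The definitions of $M$ and of "full" make sense over any ring. For $c\in R$ we have $cR=e_BR$ with $B=\operatorname{supp}c$, and this is noetherian if and only if $B$ is finite: for infinite $B=\{b_1,b_2,\dots\}$ the submodules $e_{\{b_1,\dots,b_n\}}R$ form a strictly ascending chain. So $\mathbf K=\bigoplus ke_i$, and $M$ consists of the $c$ whose support is contained in the union of finitely many members of $\mathcal A$ and a finite set. The summands of $R$ are the ideals $e_BR$. Hence $S_B$ is full exactly when $B$ is contained in a finite union of members of $\mathcal A$, up to finitely many elements. Statement (F1) below generalizes one half of this.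

The point of the definition is that a full $T$ carries a finitely generated witness $N$, which gives finiteness statements, and that by (Q3) the property of being a summand of $P$ passes to isomorphic submodules.

**(F0)** Each $T_\alpha$ is full, and submodules of full submodules are full.

Proof. $P_\alpha$ is a summand of $P$ with socle $T_\alpha$, and $P_\alpha\subseteq M$. If $T=\operatorname{Soc}N$ is full and $T'\subseteq T$, then a closure of $T'$ in the q.i. module $N$ is a summand of $N$, hence of $P$; it lies in $M$ and has socle $T'$. $\square$

**(F1)** If $T$ is full, then $T\subseteq\sum_{\alpha\in F}T_\alpha+L$ with $F\subseteq\mathcal A$ finite and $L\subseteq Z$ finitely generated.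

Proof. Let $T=\operatorname{Soc}N$. As $N\subseteq M$ is finitely generated, $N\subseteq K_0+\sum_{\alpha\in F}P_\alpha$ with $F$ finite and $K_0\subseteq\mathbf K$ finitely generated, so $K_0$ is noetherian. Take $T'_\alpha$ ($\alpha\in F$) from (I) and write $T_\alpha=T'_\alpha\oplus T''_\alpha$; then $T''_\alpha$ is finitely generated. By (Q1), $P_\alpha=P'_\alpha\oplus P''_\alpha$, where $P'_\alpha$, $P''_\alpha$ are closures of $T'_\alpha$, $T''_\alpha$ in $P_\alpha$. By Corollary 5.2, $P''_\alpha$ is noetherian. Put
$$K_1=K_0+\sum_{\alpha\in F}P''_\alpha,\qquad G=\sum_{\alpha\in F}P'_\alpha,\qquad X=K_1+G\supseteq N .$$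
The sum $G$ is direct, because the map $\bigoplus_F P'_\alpha\to P$ is injective on the essential submodule $\bigoplus_F T'_\alpha$. So $\operatorname{Soc}G=\bigoplus_{F}T'_\alpha$. Since $\operatorname{Soc}X\cap G=\operatorname{Soc}G$, the module $\operatorname{Soc}X/\operatorname{Soc}G$ embeds in $X/G$, a quotient of the noetherian module $K_1$. Hence it is finitely generated, and $T\subseteq\operatorname{Soc}X=\operatorname{Soc}G\oplus L$ with $L$ finitely generated. Finally $\operatorname{Soc}G\subseteq\sum_FT_\alpha$. $\square$

**(F2)** If $T$ is full, then $T\subseteq\bigoplus_{j\in F}Y_j$ for a finite set $F$, and each $p_j(T)$ is full.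

Proof. Let $T=\operatorname{Soc}N$. As $N$ is finitely generated, $N\subseteq\bigoplus_{j\in F}M_j$ with $F$ finite; take socles. For the second claim write $T=\ker(p_j|_T)\oplus T'$, and let $N'$ be a closure of $T'$ in $N$. Then $p_j|_{N'}$ is injective on the essential submodule $T'$, so it is injective. Thus $p_j(N')\subseteq M_j\subseteq P$ is isomorphic to $N'$, a summand of $P$, and by (Q3) it is itself a summand of $P$. It lies in $M$, and its socle is $p_j(T')=p_j(T)$. $\square$

**(F3)** If $T\subseteq Y_j$ is full and $h:T\to Y_j$ is a homomorphism, then $h(T)$ is full.

Proof. Apply the proof of (F2) to $T$ and this $j$: since $p_j|_T=\mathrm{id}$, we have $T'=T$, and $p_j(N')$ is a summand of $P$ inside $M_j$ with socle $T$. So we may assume $T=\operatorname{Soc}N$ with $N\subseteq M_j$. Write $T=\ker h\oplus T'$ and let $N'$ be a closure of $T'$ in $N$. As $M_j$ is q.i., $h|_{T'}:T'\to M_j$ extends to $H\in\operatorname{End}M_j$. Now $H|_{N'}$ is injective, since $h$ is injective on the essential submodule $T'$. So $H(N')\cong N'$ is a summand of $P$ by (Q3), it lies in $M_j\subseteq M$, and its socle is $h(T')=h(T)$. $\square$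

(F3) is where quasi-injectivity of the pieces $M_j$ is used: inside a single $Y_j$, fullness spreads along homomorphisms. (F1) limits how far it can spread. The two remaining sections play these against each other.

## 8. Homogeneous socle: pigeonhole on an uncountable family

Suppose, for a contradiction, that $R$ is not right noetherian, and take $C$, $S=\bigoplus S_i$ from Proposition 6.1. We first exclude Case A, where all $S_i$ are isomorphic.

**Step 1: the setting.** Let $\mathcal A$ be an uncountable almost disjoint family of infinite subsets of $\mathbb N$. Apply Section 7 with $P=C$, $Z=S$, $T_A=S_A$. Condition (I) holds: for finite $F$ remove from each $A\in F$ the finitely many elements lying in other members of $F$. Let $M=\bigoplus_jM_j$ as in Section 7.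

**Step 2: uncountably many sets live over the same finite set of indices.** By (F0) and (F2), $S_A\subseteq\bigoplus_{j\in F_A}Y_j$ with $F_A$ finite. The set of indices $j$ is countable, so it has only countably many finite subsets. Hence for some $F$ the family $\mathcal A'=\{A\in\mathcal A:F_A=F\}$ is uncountable.

**Step 3: some whole $Y_j$ are full.** Let $F^\infty$ be the set of $j\in F$ such that $p_j(S_A)$ has infinite length for some $A\in\mathcal A'$. For $j\in F^\infty$ and such an $A$, $p_j(S_A)\subseteq Y_j$ is full by (F2). Both $p_j(S_A)$ and $Y_j$ are direct sums of countably infinitely many copies of the same simple module, so $p_j(S_A)\cong Y_j$. By (F3), $Y_j$ is full.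

**Step 4: contradiction.** Apply (F1) to each of the finitely many $Y_j$ with $j\in F^\infty$. There are $A_1,\dots,A_r\in\mathcal A$ and a finitely generated $L$ with
$$\bigoplus_{j\in F^\infty}Y_j\subseteq S_{A_1}+\dots+S_{A_r}+L .$$
Choose $A\in\mathcal A'\setminus\{A_1,\dots,A_r\}$ and put $B=A_1\cup\dots\cup A_r$. For $j\in F\setminus F^\infty$ the module $p_j(S_A)$ has finite length, so
$$S_A\subseteq\bigoplus_{j\in F^\infty}Y_j+\sum_{j\in F\setminus F^\infty}p_j(S_A)\subseteq S_B+L'$$
with $L'$ finitely generated. Hence $S_A/(S_A\cap S_B)=S_A/S_{A\cap B}$ is finitely generated. But $A\cap B$ is finite and $A$ is infinite. This contradiction excludes Case A.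

## 9. Pairwise non-isomorphic socle: two copies and three directions

In Case B the first thing to try is the same construction with $P=C$, $T_A=S_A$. It fails at Step 3, where we needed homomorphisms from $p_j(S_A)$ onto all of $Y_j$: between different $S_i$ there are no nonzero maps. This is not merely a defect of the argument. In the ring $R=k^{\mathbb N}$ with $C=R$, the module $M$ computed in Section 7 is an ideal of $R$ containing the essential ideal $\bigoplus ke_i$. As $R$ is injective, $E(M)=R$. The endomorphisms of $R$ are multiplications by elements of $R$, and these preserve the ideal $M$. So $M$ is q.i. by (Q0), whatever the family $\mathcal A$ is, and no contradiction can come out of it.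

So we create homomorphisms by hand, by taking two copies of $C$. Each component of the socle becomes $S_i^2$, which contains at least three simple submodules. Along each set $A\in\mathcal A$ we put into $M$ the closure of one choice of directions. Then (F3) wants to turn directions, and (F1) forbids it. Three directions are needed so that, when a component $S_i^2$ is split by the decomposition into two lines, a direction different from both is available.

**Step 1: the setting.** Let $P=C\oplus C$, which is finitely generated, and q.i. by (Q2), with essential socle $Z=\bigoplus_iS_i^2$. The homogeneous components of $Z$ are the $S_i^2$, so every submodule $Y\subseteq Z$ is $\bigoplus_i(Y\cap S_i^2)$. In $S_i^2$ consider the three distinct simple submodules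
$$L_i^1=\{(s,0)\},\qquad L_i^2=\{(0,s)\},\qquad L_i^3=\{(s,s)\}.$$
For $g:\mathbb N\to\{1,2,3\}$ and $A\subseteq\mathbb N$ let $L_A^g=\bigoplus_{i\in A}L_i^{g(i)}$. Let $\mathcal A$ be a maximal almost disjoint family of infinite subsets of $\mathbb N$ with $|\mathcal A|=2^{\aleph_0}$. There are $2^{\aleph_0}$ functions $\mathbb N\to\{1,2,3\}$, so there is a surjection $A\mapsto g_A$ from $\mathcal A$ onto $\{1,2,3\}^{\mathbb N}$. Apply Section 7 with $T_A=L_A^{g_A}$. Condition (I) holds: delete finitely many indices from each of finitely many sets to make them disjoint; then the submodules lie in different components. Let $M=\bigoplus_jM_j$ as in Section 7 and put $Y_{j,i}=Y_j\cap S_i^2$. Comparing homogeneous components in $Z=\bigoplus_jY_j$ we get $S_i^2=\bigoplus_jY_{j,i}$ for each $i$.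

**Step 2: along $A$, full submodules must point in the direction $g_A$.** Precisely:

(3) If $A\in\mathcal A$, $B\subseteq A$, and $T=\bigoplus_{i\in B}T_i$ is full with $T_i\subseteq S_i^2$, then $T_i\subseteq L_i^{g_A(i)}$ for all but finitely many $i\in B$.

By (F1), adding $A$ to the finite set if necessary, $T\subseteq L_A^{g_A}+\sum_kL_{A_k}^{g_{A_k}}+L$ with finitely many $A_k\in\mathcal A$, $A_k\ne A$, and $L$ finitely generated, hence contained in finitely many components. Since $A\cap A_k$ is finite, all but finitely many $i\in B\subseteq A$ lie outside every $A_k$ and outside the components met by $L$. Projecting to the $i$-th component for such $i$ gives $T_i\subseteq L_i^{g_A(i)}$.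

**Step 3: no $Y_j$ contains infinitely many whole components.** We claim that $B_j:=\{i:Y_{j,i}=S_i^2\}$ is finite for every $j$. Suppose $B_j$ is infinite. By maximality of $\mathcal A$ there is $A\in\mathcal A$ with $B=A\cap B_j$ infinite. Then $L_B^{g_A}\subseteq L_A^{g_A}$ is full by (F0), and it lies in $Y_j$ because $B\subseteq B_j$. Choose $g'$ with $g'(i)\ne g_A(i)$ for all $i$. As $L_i^{g_A(i)}\cong S_i\cong L_i^{g'(i)}$, there is an isomorphism $L_B^{g_A}\to L_B^{g'}\subseteq Y_j$. By (F3), $L_B^{g'}$ is full. By (3), $L_i^{g'(i)}\subseteq L_i^{g_A(i)}$ for all but finitely many $i\in B$. This is false, since these are distinct simple modules.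

**Step 4: a direction avoiding the decomposition.** As $S_i^2=\bigoplus_jY_{j,i}$ has length $2$, there are two possibilities. Call $i$ of type 1 if $i\in B_j$ for some $j$; then $Y_{j',i}=0$ for all $j'\ne j$. Otherwise call $i$ of type 2; then $S_i^2=Y_{j,i}\oplus Y_{j',i}$ for exactly one pair $j\ne j'$, and both summands are simple. Define $g(i)$ arbitrarily for $i$ of type 1, and for $i$ of type 2 choose $g(i)$ such that $L_i^{g(i)}\notin\{Y_{j,i},Y_{j',i}\}$; this is possible with three directions. Choose $A\in\mathcal A$ with $g_A=g$.

**Step 5: almost every $i\in A$ is of type 2 with its pair in a fixed finite set.** By (F0) and (F2), $L_A^g\subseteq\bigoplus_{j\in F}Y_j$ with $F$ finite, so $L_i^{g(i)}\subseteq\bigoplus_{j\in F}Y_{j,i}$ for $i\in A$. Let $i\in A\setminus\bigcup_{j\in F}B_j$; by Step 3 these are all but finitely many $i\in A$. If $i$ were of type 1, then $i\in B_j$ with $j\notin F$, so $\bigoplus_{j\in F}Y_{j,i}=0$, contradicting $L_i^{g(i)}\neq0$. So $i$ is of type 2 with some pair $\{j,j'\}$. If $L_i^{g(i)}$ had zero projection to $Y_{j',i}$, it would be contained in the simple module $Y_{j,i}$ and equal to it, against the choice of $g$; similarly for $j$.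 So both projections are nonzero, and $j,j'\in F$.

**Step 6: contradiction.** As $F$ has finitely many pairs, one pair $\{j,j'\}\subseteq F$ occurs for all $i$ in an infinite set $B\subseteq A$. The submodule $L_B^g$ is full by (F0). For $i\in B$, $p_j(L_i^{g(i)})$ is a nonzero submodule of the simple module $Y_{j,i}$. So $p_j(L_B^g)=\bigoplus_{i\in B}Y_{j,i}$, and this is full by (F2). By (3), applied to $A$ with $g_A=g$, we get $Y_{j,i}\subseteq L_i^{g(i)}$, hence $Y_{j,i}=L_i^{g(i)}$, for all but finitely many $i\in B$. This contradicts the choice of $g$.

So Case B is impossible too, and $R$ is right noetherian. Together with Proposition 5.1 this proves Theorem A. $\blacksquare$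

## 10. Uniform summands and three independent subfactors of $E(S)$

**Proof of Theorem B(a).** The "if" part is immediate. Conversely, let $R$ have (P). By Theorem A, $R$ is right noetherian, so direct sums of injective modules are injective. Let $N$ be a nonzero q.i. module with essential socle $\bigoplus_kT_k$, $T_k$ simple. Then $E(N)=\bigoplus_kE_k$ with $E_k\cong E(T_k)$: the sum of the hulls of the $T_k$ inside $E(N)$ is direct, injective, and essential. For $x\in N$ only finitely many projections $\pi_k(x)\in E_k$ are nonzero, and they lie in $N$ by (Q0). So $N=\bigoplus_k(N\cap E_k)$. The summands $N\cap E_k$ are nonzero and uniform, noetherian by Proposition 5.1, and q.i. by (Q2). Given any module with essential socle, write it as a direct sum of q.i. modules by (P), and decompose each summand in this way. $\square$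

For (b) and (c) we need the following consequence of $(P_{\aleph_1})$ for modules with socle of length $2$.

**Lemma 10.1.** Let $S$ be simple, $E=E(S)$, and let $M$ be a submodule of $E^2$ containing $S^2$. There are an automorphism $g$ of $E^2$ and submodules $N_1,N_2\subseteq E$ with $g(M)=N_1\oplus N_2\subseteq E\oplus E$.

Proof. $M$ has essential socle $S^2$, so it is a direct sum of nonzero q.i. modules, each with nonzero socle; there are one or two of them. If $M$ is q.i., then (Q1) applied to $E(M)=E^2=E\oplus E$ gives $M=(M\cap(E\oplus0))\oplus(M\cap(0\oplus E))$, and $g=\mathrm{id}$ works. Otherwise $M=M_1\oplus M_2$, and each $M_i$ has simple essential socle isomorphic to $S$. Take hulls $E(M_1),E(M_2)$ inside $E^2$. Their sum is direct, injective, and contains the essential submodule $M$, so $E^2=E(M_1)\oplus E(M_2)$. As $E(M_i)\cong E$, there is an automorphism $g$ of $E^2$ that maps $E(M_1)$ onto $E\oplus0$ and $E(M_2)$ onto $0\oplus E$; then $g(M)=g(M_1)\oplus g(M_2)$ has the required form. $\square$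

**Proof of Theorem B(b), the bound.** Let $E=E(S)$ and $\Lambda=\operatorname{End}E$, a local ring because $E$ is indecomposable injective. Suppose a subfactor $X/X'$ of $E$ contains a direct sum of three nonzero submodules.

**Step 1: three independent simple subfactors.** Choose in these three submodules nonzero cyclic submodules $P_i/X'$ with maximal submodules $Q_i/X'$ ($i=1,2,3$). Put $X''=Q_1+Q_2+Q_3$ and $X_i=P_i+X''$. Since $(P_1+P_2+P_3)/X'=\bigoplus_iP_i/X'$, factoring out $\bigoplus_iQ_i/X'$ shows that the $X_i/X''\cong P_i/Q_i$ are simple and independent. In particular $X_i\cap X_l=X''$ for $i\neq l$, and also $X_i\ne X''$.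

**Step 2: a module that remembers all three.** Let
$$M=\{(x_1+x_3,\;x_2+x_3):x_i\in X_i\}\subseteq E^2 .$$
Since the $X_i$ are nonzero they contain $S$; taking $x_3=0$ we see $M\supseteq X_1\oplus X_2\supseteq S^2$. For $v\in\Lambda^2=\operatorname{Hom}(E,E^2)$ put $M_v=\{x\in E:v(x)\in M\}$. For
$$v_1=(1,0),\quad v_2=(0,1),\quad v_3=(1,1)\qquad\text{we have}\qquad M_{v_i}=X_i .$$
The inclusions $X_i\subseteq M_{v_i}$ are clear. Conversely: if $(x,0)=(x_1+x_3,x_2+x_3)$, then $x_3=-x_2\in X_2\cap X_3=X''$, so $x=x_1+x_3\in X_1$. By symmetry, $(0,x)\in M$ gives $x_3=-x_1\in X''$ and $x\in X_2$. If $(x,x)=(x_1+x_3,x_2+x_3)$, then $x_1=x_2\in X_1\cap X_2=X''$, so $x=x_1+x_3\in X_3$.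

**Step 3: a splitting of $M$ cannot see three directions.** Take $g$, $N_1$, $N_2$ from Lemma 10.1 and write $gv_i=(a_i,b_i)\in\Lambda^2$. Then
$$X_i=M_{v_i}=\{x\in E:a_ix\in N_1,\ b_ix\in N_2\}. \tag{4}$$
The automorphism $g$ is an invertible $2\times2$ matrix over $\Lambda$ and remains invertible over the division ring $\Lambda/J(\Lambda)$. Modulo $J(\Lambda)$ the $v_i$ are pairwise right independent, hence so are the $gv_i$. Two vectors with first entry $0$ are dependent, so at most one $i$ has $a_i\in J(\Lambda)$; likewise at most one $i$ has $b_i\in J(\Lambda)$. So for some $i\in\{1,2,3\}$ both $a_i$ and $b_i$ are units. For this $i$, automorphisms of $E$ map $N_1$ and $N_2$ onto themselves by Lemma 4.1, so (4) gives $X_i=N_1\cap N_2$. On the other hand, for every $l$ Lemma 4.1 gives $a_lN_1\subseteq N_1$ and $b_lN_2\subseteq N_2$, so $N_1\cap N_2\subseteq X_l$ by (4). Hence $X_i\subseteq X_l$ for $l\ne i$, so $X_i=X_i\cap X_l=X''$, a contradiction. $\square$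

**Proof of Theorem B(b), the bound is attained.** Let $k$ be a field and $R=\operatorname{span}_k\{e_{00},e_{11},e_{22},e_{10},e_{20}\}$, with matrix units. For a right module $V$ put $V_i=Ve_{ii}$; right multiplication by $e_{10}$ and $e_{20}$ gives linear maps $V_1\to V_0\leftarrow V_2$, and a module is the same as such a pair of maps.

Every such pair splits. Split off the kernels of the two maps; they give copies of modules of dimension vector $(\dim V_1,\dim V_0,\dim V_2)=(1,0,0)$ and $(0,0,1)$. Now both maps are injective, and we have two subspaces $V_1,V_2\subseteq V_0$. Take a basis of $V_1\cap V_2$, extend it to bases of $V_1$ and of $V_2$; together these form a basis of $V_1+V_2$, which we extend to $V_0$. Each basis vector spans, with its preimages, a submodule of type $(1,1,1)$, $(1,1,0)$, $(0,1,1)$ or $(0,1,0)$, with injective maps, and $V$ is their direct sum. So every module is a direct sum of modules of the six types.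

Let $S=(0,1,0)$. The module $(1,1,1)$ is an essential extension of $S$: a nonzero submodule has nonzero component at $1$, $0$ or $2$, and as the maps are injective its component at $0$ is nonzero. So $(1,1,1)$ embeds in $E(S)$. As $E(S)$ is indecomposable, it is of one of the six types, and having length at least $3$, it is $(1,1,1)$. An endomorphism of $(1,1,1)$ is given by three scalars that agree because of the maps, so $\operatorname{End}E(S)=k$. The nonzero submodules of $E(S)$, of types $(0,1,0),(1,1,0),(0,1,1),(1,1,1)$, have injective hull $E(S)$ and are invariant under $k$, so they are q.i. by (Q0). The modules $(1,0,0)$ and $(0,0,1)$ are simple. So every $R$-module is a direct sum of q.i. modules, and (P) holds; but $E(S)/S\cong(1,0,0)\oplus(0,0,1)$ has Goldie dimension $2$. $\square$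

## 11. Commutative rings: artinian principal ideal rings

We recall Matlis's results. Let $R$ be commutative noetherian and $\mathfrak m$ a maximal ideal. Each element of $E(R/\mathfrak m)$ is killed by a power of $\mathfrak m$, and $E(R/\mathfrak m)$ is a faithful $R_{\mathfrak m}$-module. If $R$ is artinian local with residue field $k$, then $E(k)$ has the same length as $R$, and $\operatorname{End}E(k)=R$, acting by multiplication.

**Proof of Theorem B(c).** (P) implies $(P_{\aleph_1})$. Let $R$ be commutative with $(P_{\aleph_1})$.

**Step 1: $R$ is artinian.** By Theorem A, $R$ is noetherian and each $E(R/\mathfrak m)$ is finitely generated. Each of finitely many generators is killed by a power of $\mathfrak m$, so $\mathfrak m^nE(R/\mathfrak m)=0$ for some $n$. By faithfulness, $\mathfrak m^nR_{\mathfrak m}=0$. Hence $\mathfrak mR_{\mathfrak m}$ is the only prime of $R_{\mathfrak m}$. So $R$ is noetherian of Krull dimension $0$, that is, artinian, and it is a finite product of local artinian rings.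

**Step 2: reduction to a small local ring.** The property $(P_{\aleph_1})$ passes to factor rings $R/I$: an $R/I$-module has the same submodules and homomorphisms over $R$ as over $R/I$, so simplicity, having essential socle, being q.i. and direct sum decompositions mean the same over both rings. Suppose some local factor of $R$ has maximal ideal $\mathfrak m$ with $\dim_k\mathfrak m/\mathfrak m^2\ge2$, where $k$ is the residue field. Factor out $\mathfrak m^2$, and then a subspace of codimension $2$ in $\mathfrak m/\mathfrak m^2$ (an ideal, since $\mathfrak m$ now acts as $0$ on it). We may thus assume that $R$ is local, $\mathfrak m^2=0$ and $\dim_k\mathfrak m=2$.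

**Step 3: a module of length $5$ that does not split.** Let $E=E(k)$ and $S=\operatorname{Soc}E\cong k$. By Matlis, $E$ has length $3$ and $\operatorname{End}E=R$. As $\mathfrak m\cdot\mathfrak mE=0$, we have $\mathfrak mE\subseteq S$, so $E/S$ is killed by $\mathfrak m$ and $E/S\cong k^2$. Let $\pi_1,\pi_2:E\to E/S\to k$ be linearly independent, and let
$$M=\{(x,y)\in E^2:\pi_1(x)=\pi_2(y)\}.$$
This is the kernel of a surjection $E^2\to k$, so it has length $5$; it contains $S^2$. By Lemma 10.1 there is an automorphism $g\in GL_2(R)$ of $E^2$ with $g(M)=N_1\oplus N_2$, $N_i\subseteq E$. The lengths of $N_1$ and $N_2$ are at most $3$ and add up to $5$, so some $N_i$ equals $E$. Let $(a,b)$ be the $i$-th column of $g^{-1}$. Since $g^{-1}$ is invertible modulo $\mathfrak m$, $a,b$ are not both in $\mathfrak m$; and $(ax,bx)\in M$ for all $x\in E$. That is, $\bar a\pi_1=\bar b\pi_2$ with $(\bar a,\bar b)\ne0$ in $k^2$, contradicting the independence of $\pi_1,\pi_2$.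

So each local factor of $R$ has $\dim_k\mathfrak m/\mathfrak m^2\le1$, and by Nakayama's lemma its maximal ideal is principal. In an artinian local ring with principal maximal ideal every ideal is a power of the maximal ideal, hence principal; so $R$, a finite product of such rings, is an artinian principal ideal ring.

**Step 4: artinian principal ideal rings have (P).** Let $R$ be a commutative artinian principal ideal ring. By Köthe's theorem every module is a direct sum of cyclic modules, and these may be taken of the form $A/\mathfrak m^n$, with $A$ a local factor of $R$ and $\mathfrak m$ its maximal ideal. We check that $B=A/\mathfrak m^n$ is a self-injective ring. If $B\neq0$, let $p$ generate its maximal ideal and let $r$ be least with $p^r=0$. The ideals of $B$ are $(p^i)$, $0\le i\le r$, and the annihilator of $p^{r-i}$ is $(p^i)$. A homomorphism $(p^i)\to B$ sends $p^i$ to an element killed by $p^{r-i}$, that is, to $p^ic$ for some $c\in B$, and it extends to multiplication by $c$. By Baer's criterion $B$ is self-injective. So $B$ is q.i. over $B$, hence over $R$. Thus every $R$-module is a direct sum of q.i. modules, and (P) holds. This completes the circle of implications.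

The ring $\mathbb Z$ is noetherian but not artinian, so it does not have (P). $\blacksquare$

For $\mathbb Z$ the other half of the conclusion of Theorem A fails, since $E(\mathbb Z/p)$, the Prüfer group, is not noetherian. But even both halves together do not imply (P). The ring $k[x,y]/(x,y)^2$ is artinian local, so it is noetherian and, by Matlis, the hull $E(k)$ of its only simple module has finite length. Its maximal ideal needs two generators, so by part (c) it does not have (P).
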